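# A simple module of projective dimension two with nonzero self-extensions

## 1. Two theorems on self-extensions of a simple module

**Theorem A.** Let $k$ be a field over which $t^2+t+1$ is irreducible (for example $k=\mathbb R,\mathbb Q,\mathbb F_2$). There is a finite-dimensional $k$-algebra $\Lambda$ and a simple right $\Lambda$-module $S$ with $\operatorname{pd}S=2$, $\dim_k\operatorname{Ext}^n_\Lambda(S,S)=2$ for $n=0,1,2$, and $\operatorname{Ext}^n_\Lambda(S,S)=0$ for $n\ge3$.

**Theorem B.** Let $\Lambda$ be an artinian ring and $S$ a simple $\Lambda$-module with $\operatorname{Ext}^1_\Lambda(S,S)\ne0$. Then $\operatorname{Ext}^2_\Lambda(S,S)\ne0$. Hence $\{0,1,2\}$ is the smallest possible set $\{n:\operatorname{Ext}^n(S,S)\neq0\}$ when $\operatorname{Ext}^1(S,S)\ne0$, the smallest possible $\operatorname{pd}S$ is $2$, and Theorem A attains both.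

Modules are finitely generated right modules. The theorems answer a question posed in the document "Homological dimensions of simple modules over artinian rings" (http://math.usherbrooke.ca/sliu/Talks/CJK-RT-2015.pdf). Suppose a simple module $S$ has a non-split extension by itself. Must it then have nonzero self-extensions in infinitely many degrees? The first part of the *Extension Conjecture* says yes: if $\operatorname{Ext}^1(S,S)\ne0$, then $\operatorname{Ext}^n(S,S)\ne0$ for infinitely many $n$.

Theorem A says no. The failure occurs for finite-dimensional algebras over $\mathbb R$ and over $\mathbb Q$, and for a finite ring (take $k=\mathbb F_2$), and the simple module in it even has a projective resolution of length $2$. Theorem B says how much of the conjecture survives: over every artinian ring degree $2$ is forced, and by Theorem A no degree $n\ge 3$ is.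

One hypothesis needs attention. A finite-dimensional $k$-algebra $\Lambda$ is *elementary* if $\Lambda/\operatorname{rad}\Lambda$ is a product of copies of $k$; then $\operatorname{End}_\Lambda(S)=k$ for every simple $S$. The upper triangular $2\times2$ matrices over $\mathbb R$ form an elementary $\mathbb R$-algebra; $\mathbb C$, as an $\mathbb R$-algebra, is not elementary. In Theorem A the case $n=0$ says $\dim_k\operatorname{End}_\Lambda(S)=2$, so $\Lambda$ is not elementary. This agrees with a theorem of Igusa–Liu–Paquette (*A proof of the strong no loop conjecture*, Adv. Math. 228 (2011)): a simple module of finite projective dimension over a finite-dimensional elementary algebra has $\operatorname{Ext}^1(S,S)=0$. Theorem A shows that "elementary" cannot be dropped there. We claim nothing about elementary algebras, and we never use that theorem.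

**Facts we use.** Let $\Lambda$ be artinian with radical $J$.

- For an idempotent $e$ and a module $X$, $\operatorname{Hom}_\Lambda(e\Lambda,X)\cong Xe$ via $\varphi\mapsto\varphi(e)$. If $e$ is primitive and $T$ is simple, then $Te\neq0$ exactly when $e\Lambda$ is the projective cover of $T$.
- Finitely generated modules have finite length and minimal projective resolutions $\cdots\to P_1\to P_0\to X\to 0$, where the image of $P_n\to P_{n-1}$ lies in $P_{n-1}J$. For simple $T$ the complex $\operatorname{Hom}(P_\bullet,T)$ then has zero differentials, so $\operatorname{Ext}^n(X,T)=\operatorname{Hom}(P_n,T)$.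
- Krull–Schmidt: decompositions of finite-length modules into indecomposables are unique, so $X\oplus Y\cong X\oplus Z$ implies $Y\cong Z$.

## 2. When $S$ is the only simple module

For $\Lambda=k[x]/(x^2)$ and $S=k$, the minimal resolution is $\cdots\to\Lambda\xrightarrow{x}\Lambda\xrightarrow{x}\Lambda\to k\to0$, so $\operatorname{Ext}^n(S,S)=k$ for every $n\geq 0$. The same thing happens whenever there is only one simple module.

**Observation 1.** Let $\Lambda$ be artinian with only one simple module $S$ up to isomorphism. If $\operatorname{Ext}^1(S,S)\neq0$, then $\operatorname{Ext}^n(S,S)\ne0$ for all $n\ge0$.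

*Proof.* Let $P$ be the unique indecomposable projective, and $t$ the least integer with $PJ^t=0$. Take the minimal resolution of $S$, and let $\Omega^n\subset P_{n-1}J$ be the image of $P_n$, for $n\ge1$. Since $P_{n-1}$ is a power of $P$, we have $(P_{n-1}J)J^{t-1}=0$. As $PJ^{t-1}\neq0$, no copy of $P$ embeds in $P_{n-1}J$, so $\Omega^n$ is projective only if it is $0$. Now $\Omega^1\ne0$, since otherwise $S$ is projective and $\operatorname{Ext}^1(S,S)=0$. If $\Omega^n\ne0$ but $\Omega^{n+1}=0$, then $\Omega^n\cong P_n$ is projective and nonzero, which is impossible. So every $P_n$ is nonzero, every $P_n$ maps onto $S$, and $\operatorname{Ext}^n(S,S)=\operatorname{Hom}(P_n,S)\ne0$. $\square$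

A counterexample therefore needs a second simple module, and the resolution of $S$ has to end with its help.

## 3. Deleting the other simple modules: Theorem B, and why degree 3 escapes

One might hope to prove the conjecture by removing all simple modules other than $S$, applying Observation 1, and carrying the result back. In degree $2$ this works.

**Step 1: the quotient ring that sees only $S$.** We build a quotient $\bar\Lambda$ of $\Lambda$ whose only simple module is $S$, with the same $\operatorname{Ext}^1$. Write $1=\sum e_i$ with orthogonal primitive idempotents, and let $f$ be the sum of those $e_i$ for which $e_i\Lambda$ is not a projective cover of $S$. Then $Sf=0$, and $Tf\ne0$ for every simple $T\not\cong S$. Put $\bar\Lambda=\Lambda/\Lambda f\Lambda$. A $\Lambda$-module $X$ is a $\bar\Lambda$-module iff $X\Lambda f\Lambda=0$, that is, iff $Xf=0$. So $S$ is the only simple $\bar\Lambda$-module. If $0\to X\to Y\to Z\to0$ is an exact sequence of $\Lambda$-modules with $Xf=Zf=0$, then for $y\in Y$ the element $yf$ maps to $0$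 in $Z$, so $yf\in X$ and $yf=(yf)f\in Xf=0$. Thus $Yf=0$: extensions of $\bar\Lambda$-modules are $\bar\Lambda$-modules, and $\operatorname{Ext}^1_{\bar\Lambda}=\operatorname{Ext}^1_\Lambda$ on $\bar\Lambda$-modules.

**Step 2: carrying $\operatorname{Ext}^2$ from $\bar\Lambda$ to $\Lambda$.** We show $\operatorname{Ext}^2_{\bar\Lambda}(S,S)\hookrightarrow\operatorname{Ext}^2_\Lambda(S,S)$. Let $0\to\Omega\to\bar P\to S\to0$ be exact with $\bar P$ the projective cover of $S$ over $\bar\Lambda$. The module $\bar P$ need not be projective over $\Lambda$, but by Step 1 $\operatorname{Ext}^1_\Lambda(\bar P,S)=\operatorname{Ext}^1_{\bar\Lambda}(\bar P,S)=0$. So in the long exact sequence over $\Lambda$ the connecting map on $\operatorname{Ext}^1_\Lambda(\Omega,S)$ is injective: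
$$\operatorname{Ext}^2_{\bar\Lambda}(S,S)=\operatorname{Ext}^1_{\bar\Lambda}(\Omega,S)=\operatorname{Ext}^1_\Lambda(\Omega,S)\hookrightarrow\operatorname{Ext}^2_\Lambda(S,S).$$

**Step 3: $\operatorname{Ext}^2_{\bar\Lambda}(S,S)\ne0$.** This finishes the nonvanishing. (Observation 1 applied to $\bar\Lambda$ gives it; here is a direct argument.) Suppose $\operatorname{Ext}^1_{\bar\Lambda}(\Omega,S)=0$. Every composition factor of a finite-length $\bar\Lambda$-module $X$ is $S$, so by induction on length $\operatorname{Ext}^1_{\bar\Lambda}(\Omega,X)=0$ for all such $X$. Taking $X$ to be the kernel of a projective cover of $\Omega$, we see that this cover splits, so $\Omega$ is projective, $\Omega\cong\bar P^m$. If $m=0$, then $S=\bar P$ is projective over $\bar\Lambda$ and $\operatorname{Ext}^1_\Lambda(S,S)=\operatorname{Ext}^1_{\bar\Lambda}(S,S)=0$, contrary to hypothesis. If $m\ge1$, then $\operatorname{length}\Omega\ge\operatorname{length}\bar P$, contradicting $\operatorname{length}\Omega=\operatorname{length}\bar P-1$. Hence $\operatorname{Ext}^2_\Lambda(S,S)\neq0$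 and $\operatorname{pd}S\ge2$. Since $\operatorname{Ext}^0(S,S)\ne0$ always, the set of nonvanishing degrees contains $\{0,1,2\}$. That both bounds are attained is Theorem A. $\blacksquare$

**Where this stops.** Try degree $3$. The argument of Step 2 works for any $\bar\Lambda$-module in place of the first $S$, so
$$\operatorname{Ext}^3_{\bar\Lambda}(S,S)=\operatorname{Ext}^2_{\bar\Lambda}(\Omega,S)\hookrightarrow\operatorname{Ext}^2_\Lambda(\Omega,S).$$
The next map, $\operatorname{Ext}^2_\Lambda(\Omega,S)\to\operatorname{Ext}^3_\Lambda(S,S)$, has as kernel the image of $\operatorname{Ext}^2_\Lambda(\bar P,S)$. In degree $2$ the corresponding term was an $\operatorname{Ext}^1$ and vanished for free; nothing forces this $\operatorname{Ext}^2$ to vanish. In Theorem A it cannot vanish: there $\operatorname{Ext}^3_{\bar\Lambda}(S,S)\ne0$ by Observation 1 (its hypothesis holds since $\operatorname{Ext}^1_{\bar\Lambda}(S,S)=\operatorname{Ext}^1_\Lambda(S,S)\ne0$), while $\operatorname{Ext}^3_\Lambda(S,S)=0$.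

## 4. Short resolutions from endomorphism rings

We turn to Theorem A. The plan is to produce $\Lambda$ as an endomorphism ring, because then exact sequences of modules over a smaller ring turn into projective resolutions over $\Lambda$.

Let $C$ be a ring, $N$ a right $C$-module, $M=C\oplus N$ and $\Lambda=\operatorname{End}_C(M)$, with idempotents $e_C,e_N$ the projections. For each $X$, $\operatorname{Hom}_C(M,X)$ is a right $\Lambda$-module by composition, and $\operatorname{Hom}_C(M,C)=e_C\Lambda$, $\operatorname{Hom}_C(M,N)=e_N\Lambda$ are projective.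

**Example.** Let $C=k[x]/(x^2)$ and $N=k$. Applying $\operatorname{Hom}_C(M,-)$ to $0\to k\to C\to k\to0$ gives $0\to e_N\Lambda\to e_C\Lambda\to e_N\Lambda\to S\to0$. Here $Se_C=0$, as $\operatorname{Hom}(C,C)\to\operatorname{Hom}(C,k)$ is onto; and $Se_N=\operatorname{End}(k)=k$, as every composite $k\to C\to k$ is zero. So $S$ is simple, and $\operatorname{Hom}_\Lambda(-,S)$ of the resolution is $k\to0\to k$: $\operatorname{Ext}^1(S,S)=0$ and $\operatorname{Ext}^2(S,S)=k$.

To get $\operatorname{Ext}^1(S,S)\neq0$ we want $N$ to appear in the middle term as well.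

**Lemma 2.** Suppose there is an exact sequence of right $C$-modules
$$0\to N\xrightarrow{\binom{a}{-b}}N\oplus C\xrightarrow{(a,\ \alpha)}N\to0\tag{1}$$
with $a\in\operatorname{End}_C(N)$, $b:N\to C$, $\alpha:C\to N$. Put $I=a\operatorname{End}_C(N)+\alpha\operatorname{Hom}_C(N,C)$, a right ideal of $\operatorname{End}_C(N)$.

(a) There is an exact sequence of right $\Lambda$-modules
$$0\to e_N\Lambda\to e_N\Lambda\oplus e_C\Lambda\to e_N\Lambda\to S\to0\tag{2}$$
in which both components $e_N\Lambda\to e_N\Lambda$ are left multiplication by $a$; moreover $Se_C=0$ and $S=Se_N=\operatorname{End}_C(N)/I$.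

(b) If $D'\subset\operatorname{End}_C(N)$ is a division subring with $\operatorname{End}_C(N)=D'+I$, and $1_N\notin I$, then $S$ is a simple $\Lambda$-module and $S=\bar1D'$ is one-dimensional over $D'$.

(c) If in addition $da\in I$ for all $d\in D'$, then $\operatorname{Ext}^n_\Lambda(S,S)\cong S$ for $n=0,1,2$, $\operatorname{Ext}^n_\Lambda(S,S)=0$ for $n\ge3$, and $\operatorname{pd}S=2$.

*Proof.* (a) Apply the left exact functor $\operatorname{Hom}_C(M,-)$ to (1) and let $S$ be the cokernel on the right. The part $Se_C$ is the cokernel of $\operatorname{Hom}_C(C,N\oplus C)\to\operatorname{Hom}_C(C,N)$, which is $0$ since (1) is onto on the right. The part $Se_N$ is the cokernel of $\operatorname{Hom}_C(N,N\oplus C)\to\operatorname{End}_C(N)$, $(g,h)\mapsto ag+\alpha h$, which is $\operatorname{End}_C(N)/I$.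

(b) $S\neq0$ since $1_N\notin I$, and every element of $S$ is $\bar d=\bar1d$ with $d\in D'$. A $\Lambda$-submodule $S'$ has $S'e_C=0$, so $S'=S'e_N$ is a $D'$-subspace of a one-dimensional space: $S'=0$ or $S'=S$.

(c) Apply $\operatorname{Hom}_\Lambda(-,S)$ to the projective resolution in (2). Since $\operatorname{Hom}(e_C\Lambda,S)=Se_C=0$ and $\operatorname{Hom}(e_N\Lambda,S)=Se_N=S$, we get a complex $S\to S\to S\to0\to\cdots$. If $\varphi(e_N)=s$, composing $\varphi$ with left multiplication by $a\in e_N\Lambda e_N$ sends $e_N$ to $\varphi(a)=sa$; so both maps are $s\mapsto sa$. For $s=\bar d$ this is $\overline{da}=0$. Both maps vanish. By (2) $\operatorname{pd}S\le2$, and $\operatorname{Ext}^2(S,S)\cong S\ne0$ gives equality. $\square$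

**A model over the cusp.** Let $R=k[x^2,x^3]\subset\bar R=k[x]$ for any field $k$; thus $R=k+x^2\bar R$. The sequence
$$0\to\bar R\xrightarrow{g\mapsto(xg,\,-x^2g)}\bar R\oplus R\xrightarrow{(g,r)\mapsto xg+r}\bar R\to0$$
of $R$-modules is exact: $x\bar R+R=\bar R$, and if $xg=-r\in R\cap x\bar R=x^2\bar R$, then $g=xg'$ and $r=-x^2g'$. It is of the form (1) with $C=R$, $N=\bar R$, $a=x$. An $R$-linear map $h$ from $\bar R$ to $\bar R$ or to $R$ satisfies $h(x)x^2=h(x^3)=h(1)x^3$, so it is multiplication by $h(1)$. Hence $\operatorname{End}_R(\bar R)=\bar R$; and $\operatorname{Hom}_R(\bar R,R)$ consists of the multiplications by $y$ with $y,yx\in R$, i.e. $y\in x^2\bar R$. So $I=x\bar R+x^2\bar R=x\bar R$ and $\operatorname{End}_R(\bar R)=k+I$, $1\notin I$. Lemma 2 applies with $D'=k$: the simple module $S=\bar R/x\bar R$ over $\operatorname{End}_R(R\oplus\bar R)$ has self-extensions exactly in degrees $0,1,2$.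

This ring is not artinian, since $e_N\Lambda e_N=k[x]$ is not. The task is to cut the picture down to finite length.

## 5. Truncating the cusp, and the endomorphism that spoils it

The obvious truncation is to divide by a power of $x^2$. Take $C_0=R/x^4R$, with basis $1,x^2,x^3,x^5$, and $N_0=\bar R\otimes_RC_0=\bar R/x^4\bar R$, with basis $1,x,x^2,x^3$.

The exact sequence survives. The maps $n\mapsto(xn,-x^2n)$ and $(n,c)\mapsto xn+c$ between $N_0$, $N_0\oplus C_0$, $N_0$ are well defined (note $x^2\cdot x^4\bar R\subset x^4R$), compose to zero, and the second is onto. The first is injective: if $x^2n\in x^4R$ and $xn\in x^4\bar R$, then $n\in x^2R\cap x^3\bar R=x^2(R\cap x\bar R)=x^4\bar R$. The dimensions are $4,8,4$, so the sequence is exact and Lemma 2(a) applies.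

What fails is the condition $\operatorname{End}(N_0)=k+I$. The linear map
$$\varepsilon:N_0\to N_0,\qquad x\mapsto x^2,\quad 1,x^2,x^3\mapsto0,$$
is $C_0$-linear: $\varepsilon$ vanishes on $N_0x^2$ and $N_0x^3$, and $\varepsilon(N_0)x^2=\varepsilon(N_0)x^3=0$. To test it, attach to each $f\in\operatorname{End}(N_0)$ the defect $c(f)=f(x)-f(1)x$. Since $f(x)x^2=f(1)x^3$, $c(f)x^2=0$, so $c(f)\in x^2N_0$. On $k+I$ the defect is smaller:

- $c$ vanishes on multiplications, and $c(L_xg)=x\,c(g)\in x^3N_0$.
- Let $h:N_0\to C_0$ have $h(1)=\sum a_ix^i$, $h(x)=\sum b_ix^i$ with $i\in\{0,2,3,5\}$. From $h(x)x^2=h(1)x^3$ we read $b_0x^2+b_3x^5=a_0x^3+a_2x^5$, so $a_0=b_0=0$ and $b_3=a_2$. From $h(x)x^3=h(1)x^4=0$ we read $b_2=0$. In $N_0$, where $x^5=0$, this gives $\alpha h(1)=a_2x^2+a_3x^3$ and $\alpha h(x)=a_2x^3$, so $c(\alpha h)=0$.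

But $c(\varepsilon)=x^2\notin x^3N_0$, so $\varepsilon\notin k+I$. In fact $\operatorname{End}(N_0)=k+k\varepsilon+I$: an $f$ is determined by $f(1)$ and $c(f)$, multiplications lie in $k+I$, and the map $1\mapsto0$, $x\mapsto x^3$ is $L_x\varepsilon\in I$. So the cokernel in (2) is $2$-dimensional. It is not simple, since $k\bar\varepsilon$ is a submodule: if $f(1)=a_0+a_1x+\cdots$, then $\varepsilon f$ sends $1\mapsto a_1x^2$ and $x\mapsto a_0x^2$, so $\varepsilon f-a_0\varepsilon$ equals multiplication by $a_1x^2$ minus $a_1L_x\varepsilon$, which lies in $I$. We have resolved the wrong module.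

**Diagnosis.** By adjunction, $C_0$-endomorphisms of $N_0$ are $R$-linear maps $\bar R\to N_0$. In the model every $R$-linear map $\bar R\to\bar R$ is a multiplication. Since $c(\varepsilon)\ne0$, the map belonging to $\varepsilon$ does not lift along $\bar R\to N_0$. The kernel of $\bar R\to N_0$ is $x^4\bar R\cong\bar R$, so the obstruction lives in $\operatorname{Ext}^1_R(\bar R,\bar R)$, which is thus nonzero. On the other hand we shall see (Lemma 3) that $\operatorname{Ext}^1_R(\bar R,R)=0$.

**What to aim for.** Keep the cusp inclusion, now written $K\subset\Delta$, but let $C$ be a $K$-*bimodule* coming from a ring homomorphism $K\to C$, and $N=\Delta\otimes_KC$, such that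

1. $\operatorname{Tor}_1^K(\Delta,C)=0$, so that the exact sequence survives (a condition on the left structure of $C$);
2. as a right $K$-module, $N$ has a presentation $0\to K^s\to\Delta\oplus K^r\to N\to0$ with *free* kernel, so that all maps $\Delta\to N$ lift.

The extra summand $K^r$ cannot be avoided. With $r=0$ and presentation map $\delta\mapsto\delta\otimes1$, the kernel is a left $\Delta$-submodule of $\Delta$. It is nonzero if $N$ is finite-dimensional, so if it is free it contains some $yK\cong K$ as a direct summand, and two nonzero such summands $yK$, $y'K$ of $\Delta$ would meet (Lemma 3 below shows $\Delta$ sits inside $K$ as $x^2\Delta$, and $K$ has one basis element in each large degree, so finite codimension of $yK$ in $\Delta$ forces $s=1$). So the kernel would be $yK$; it contains $xy$, so $xy=yk$ with $k\in K$ of degree $1$, and $K$ has no element of degree $1$. Hence $C$ must have a generator $u$ that does not come from $K$. Our $C$ will have $r=2$, $s=3$, and the free kernel will need a twist in $\Delta$.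

## 6. The twisted cusp $K\subset\Delta$

Let $D=k(\omega)$ with $\omega^2+\omega+1=0$, and $\sigma$ the nontrivial $k$-automorphism of $D$. Then $\sigma(\omega)=\omega^2$, $\sigma^2=1$, $\omega^3=1$, $1+\omega=-\omega^2$, and $1-\omega$, $1-\omega^2$, $\omega-\omega^2$ are nonzero.

**Definition.** $\Delta=D[x;\sigma]$ is the skew polynomial ring: its elements are polynomials $\sum d_ix^i$, multiplied by the rule $xd=\sigma(d)x$.

For example, for $k=\mathbb R$ we have $D=\mathbb C$, $\sigma$ is conjugation, and $(x+i)(x-i)=x^2-xi+ix+1=x^2+2ix+1$. Comparing leading terms shows that $\Delta$ is a domain, so we may cancel on both sides; and $x^2$ is central because $\sigma^2=1$.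

Let $K=D+x^2\Delta\subset\Delta$, a subring with left (and right) $D$-basis $x^i$, $i\in\{0,2,3,4,\dots\}$. Thus $x^2\Delta=\Delta x^2\subset K$, $K\cap x\Delta=x^2\Delta$, and $\Delta=K+xK=K+Kx$.

**Lemma 3.** (i) $\operatorname{End}(\Delta_K)$ consists of the left multiplications by elements of $\Delta$. (ii) $\operatorname{Ext}^1_K(\Delta_K,K_K)=0$.

*Proof.* (i) Let $g\in\operatorname{End}(\Delta_K)$. Then $g(1)x^3=g(x^3)=g(x)x^2$, so $g(x)=g(1)x$. As $\Delta=K+xK$, $g$ is left multiplication by $g(1)$.

(ii) The sequence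
$$0\to x^2\Delta\xrightarrow{m\mapsto(-xm,\,m)}K^2\xrightarrow{(k_0,k_1)\mapsto k_0+xk_1}\Delta\to0$$
is exact: if $k_0=-xk_1$ with $k_0,k_1\in K$, then the coefficient of $x$ in $xk_1$ vanishes, so $k_1$ has no constant term and lies in $x^2\Delta$. We must extend every right $K$-linear $f:x^2\Delta\to K$ to $K^2$. Let $y=f(x^2)$ and $z=f(x^3)$. Then $yx^3=f(x^5)=zx^2$, so $z=yx$. Since $y\in K$ and $yx\in K$, $y$ has no constant term, so $y\in x^2\Delta=\Delta x^2$, say $y=\theta x^2$ with $\theta\in\Delta$. As $x^2\Delta=x^2K+x^3K$, $f(m)=\theta m$ for all $m$. Write $\theta=\alpha_1-\alpha_0x$ with $\alpha_0,\alpha_1\in K$, using $\Delta=K+Kx$. Then $f(m)=\alpha_0(-xm)+\alpha_1m$ is the restriction of $(k_0,k_1)\mapsto\alpha_0k_0+\alpha_1k_1\in K$. $\square$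

The proof uses no property of $\sigma$ beyond $\sigma^2=1$; with $D$ replaced by $k$ and $\sigma=1$ it gives $\operatorname{Ext}^1_R(\bar R,R)=0$ for the ordinary cusp.

## 7. A local algebra $C$ with a homomorphism from $K$

**Step 1: the algebra $A$ and the swap $\tau$.** We prepare the part of $C$ in which $x^2$ will act. Let
$$A=D\langle u,v\rangle/(u^2,\ v^5,\ uv-\omega vu),\qquad D\text{ central}.$$
It has $D$-basis $v^iu^j$ with $0\le i\le4$, $0\le j\le1$ and product $(v^iu^j)(v^ku^l)=\omega^{jk}v^{i+k}u^{j+l}$, so $\dim_DA=10$. Since $uv^3=\omega^3v^3u=v^3u$, the element $v^3$ is central. Since $uv^2=\omega^2v^2u$, $v^2A$ is a two-sided ideal. Put $\bar A=A/v^2A=D\langle u,v\rangle/(u^2,v^2,uv-\omega vu)$, of $D$-dimension $4$, and write $\lambda\mapsto\bar\lambda$ for the projection.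

A ring homomorphism $\tau$ is *$\sigma$-semilinear* if $\tau(d\lambda)=\sigma(d)\tau(\lambda)$; for instance, conjugating the coefficients of polynomials in $\mathbb C[t]$. There is a $\sigma$-semilinear ring homomorphism $\tau:A\to\bar A$ with $u\mapsto v$, $v\mapsto u$, because the relations are respected in $\bar A$: $v^2=0$, $u^5=0$, and
$$vu-\sigma(\omega)uv=vu-\omega^2\omega vu=0.$$
As $\tau(v^2)=u^2=0$, $\tau$ induces $\bar\tau:\bar A\to\bar A$ with $\tau(\lambda)=\bar\tau(\bar\lambda)$. The map $\bar\tau^2$ is $D$-linear and fixes $u,v$, so $\bar\tau^2=1$ and $\bar\tau\tau(\lambda)=\bar\lambda$. Finally, for $\nu\in\bar A$ the element $v^3\nu\in A$ is well defined, since $v^3\cdot v^2A=0$.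

**Step 2: adjoining $p$ with $p^2=v^3$.** We add the element in which $x^3$ will act. Let $C=A\oplus p\bar A$ with
$$(\lambda+p\mu)(\lambda'+p\mu')=\lambda\lambda'+v^3\bar\tau(\mu)\mu'+p\big(\tau(\lambda)\mu'+\mu\bar\lambda'\big).\tag{3}$$
In words: $\lambda p=p\tau(\lambda)$ and $p^2=v^3$. The identity is $1\in A$. For associativity we check triples by the number of factors from $p\bar A$.

- None: clear. One: $(\lambda\lambda')p\mu=p\tau(\lambda)\tau(\lambda')\mu=\lambda(\lambda'\,p\mu)$; both bracketings of $\lambda,p\mu,\lambda'$ give $p\tau(\lambda)\mu\bar\lambda'$; both bracketings of $p\mu,\lambda,\lambda'$ give $p\mu\bar\lambda\bar\lambda'$.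
- Two: using that $v^3$ is central in $A$,
$$(\lambda\,p\mu)p\mu'=v^3\bar\tau(\tau(\lambda)\mu)\mu'=v^3\bar\lambda\bar\tau(\mu)\mu'=\lambda(p\mu\,p\mu'),$$
$$(p\mu\,\lambda)p\mu'=v^3\bar\tau(\mu\bar\lambda)\mu'=v^3\bar\tau(\mu)\tau(\lambda)\mu'=p\mu(\lambda\,p\mu'),$$
$$(p\mu\,p\mu')\lambda=v^3\bar\tau(\mu)\mu'\bar\lambda=p\mu(p\mu'\,\lambda).$$
- Three: $(p\mu\,p\mu')p\mu''=p\,\tau(v^3\nu)\mu''=0$, where $\nu=\bar\tau(\mu)\mu'$, since $\tau(v^3)=u^3=0$; and $p\mu(p\mu'\,p\mu'')=p\mu\,\overline{v^3\nu'}=0$, where $\nu'=\bar\tau(\mu')\mu''$.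

So $C$ is a $k$-algebra, of $D$-dimension $10+4=14$ on either side, with
$$dp=p\sigma(d),\quad up=pv,\quad vp=pu,\quad p^2=v^3,\quad pv^2=0.$$
It is graded by $|u|=|v|=2$, $|p|=3$ (the rule (3) respects degrees because $\tau$ does and $|v^3|=6$). So the span $J$ of the positive-degree part is a nilpotent ideal with $C/J=D$, and $C$ is local.

**Step 3: the homomorphism $\psi:K\to C$.** We find elements of $C$ that behave like $x^2$ and $x^3$. Put $q=u+v$. Then
$$vu=qu,\qquad uq=uv=\omega vu=\omega qu,\qquad qp=p(v+u)=pq,\qquad up=p(q-u)=pq-pu.\tag{4}$$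
Further, $q^2=v^2+(1+\omega)vu=v^2-\omega^2vu$, and
$$q^3=q^2(u+v)=v^2u+v^3-\omega^2v(uv)=v^2u+v^3-\omega^3v^2u=v^3=p^2.\tag{5}$$
The elements of $K$ are unique left $D$-combinations of $x^{2i}$ and $x^{2i+3}=(x^2)^ix^3$ with $i\ge0$, multiplied by the rules $x^2d=dx^2$, $x^3d=\sigma(d)x^3$, $x^2x^3=x^3x^2$, $(x^3)^2=(x^2)^3$. In $C$ we have correspondingly $qd=dq$, $pd=\sigma(d)p$, $qp=pq$, $p^2=q^3$. Hence
$$\psi:K\to C,\qquad dx^{2i}\mapsto dq^i,\quad dx^{2i+3}\mapsto dq^ip,$$
is a ring homomorphism, the identity on $D$. Through $\psi$, $C$ is a $K$-bimodule.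

## 8. $C$ from the left, and the exact sequence for $N$

**Step 1: a free resolution of ${}_KC$.** This is for the Tor condition. Consider the left $K$-linear map
$$\pi:K^2\to C,\qquad(k_0,k_1)\mapsto\psi(k_0)+\psi(k_1)u .$$

*$\pi$ is onto.* The space $D[q]+D[q]u$ contains $1$ and is closed under right multiplication by $u$ (as $u^2=0$) and by $q$ (as $uq=\omega qu$), hence equals $A$. So $\bar A$ is spanned over $D$ by the images of $q^i$ and $q^iu$, and $p\bar A$ is spanned over $D$ by $pq^i=q^ip=\psi(x^{2i+3})$ and $pq^iu=q^ipu=\psi(x^{2i+3})u$.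

*Two elements of the kernel.* First, $\ell_1=(x^9,0)$: its image is $q^3p=v^3p=p\tau(v^3)=0$. Second, $\ell_2=(\omega^2x^7,x^5)$, with image $\omega^2q^2p+qpu$: we have $qpu=pqu=pvu$, and since $pv^2=0$ and $p\omega^2=\omega p$,
$$q^2p=pq^2=p(-\omega^2vu)=-\omega\,pvu,\qquad\text{so}\qquad\omega^2q^2p+qpu=-\omega^3pvu+pvu=0.$$

*They generate it.* Let $L=K\ell_1+K\ell_2$. It is free on $\ell_1,\ell_2$: if $k_1\ell_1+k_2\ell_2=0$, the second coordinate $k_2x^5=0$ gives $k_2=0$, and then $k_1x^9=0$ gives $k_1=0$. Its second projection is $Kx^5$, and $L\cap(K\oplus0)=Kx^9\oplus0$. For $m\ge2$ we have $\dim_DK/Kx^m=m$: the exponents left over are $0,2,\dots,m-1,m+1$. So $\dim_DK^2/L=5+9=14=\dim_DC$, and since $\pi$ induces a surjection $K^2/L\to C$, $\ker\pi=L$. We have a free resolution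
$$0\to K^2\xrightarrow{(a_1,a_2)\mapsto a_1\ell_1+a_2\ell_2}K^2\xrightarrow{\ \pi\ }C\to0.\tag{6}$$

**Step 2: $\operatorname{Tor}_1^K(\Delta,C)=0$, and the size of $N$.** Tensoring (6) with $\Delta$, $\operatorname{Tor}_1^K(\Delta,C)$ is the kernel of
$$\Delta^2\to\Delta^2,\qquad(\delta_1,\delta_2)\mapsto(\delta_1x^9+\delta_2\omega^2x^7,\ \delta_2x^5).$$
This map is injective because $\Delta$ is a domain. So
$$\operatorname{Tor}_1^K(\Delta,C)=0.\tag{7}$$
Let $N=\Delta\otimes_KC$, a left $\Delta$- and right $C$-module. It is the cokernel of the map above, so its left $D$-dimension is $\dim\Delta/\Delta x^5+\dim\Delta/\Delta x^9=5+9=14$, and $\dim_kN=28$. For $\delta\in\Delta$ let $L_\delta\in\operatorname{End}_C(N)$ be left multiplication by $\delta$, and let $\alpha:C\to N$, $c\mapsto1\otimes c$.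

**Step 3: the exact sequence.** We carry the cusp sequence over to $N$. The sequence of right $K$-modules
$$0\to\Delta\xrightarrow{\delta\mapsto(x\delta,\,-x^2\delta)}\Delta\oplus K\xrightarrow{(\delta,m)\mapsto x\delta+m}\Delta\to0$$
is exact: $x\Delta+K=\Delta$, and if $x\delta=-m\in K\cap x\Delta=x^2\Delta$, then $\delta=x\delta'$ and $m=-x^2\delta'$. By (7), applied to the right-hand term, $-\otimes_KC$ keeps it exact:
$$0\to N\xrightarrow{\binom{L_x}{-\beta}}N\oplus C\xrightarrow{(L_x,\ \alpha)}N\to0,\qquad\beta(\delta\otimes c)=\psi(x^2\delta)c.\tag{8}$$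
This is a sequence of the form (1), with $a=L_x$.

## 9. $N$ from the right: a presentation with free kernel

Here $N$ is a right $K$-module through $\psi$. Define the right $K$-linear map
$$\Phi:\Delta\oplus K\oplus K\to N,\qquad\Phi(\delta,k_0,k_1)=\delta\otimes1+(1\otimes u)k_0+(x\otimes u)k_1.$$

**Step 1: $\Phi$ is onto.** This says that one copy of $\Delta$ and two new generators suffice. Since $C=\psi(K)+\psi(K)u$, $N$ is spanned by the elements $\delta\otimes1$ and $dx^n\otimes u$. From $uq=\omega qu$ we get $q^ju=\omega^{-j}uq^j$, and $D$ is central in $A$, so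
$$dx^{2j}\otimes u=1\otimes dq^ju=(1\otimes u)\,d\omega^{-j}x^{2j},$$
$$dx^{2j+1}\otimes u=x\otimes\sigma(d)q^ju=(x\otimes u)\,\sigma(d)\omega^{-j}x^{2j}.$$

**Step 2: three relations.** We look for elements reached in two ways. Modulo $\Delta\otimes1$, the element $x^3\otimes u$ comes from $x\otimes u$ through $q$, but also from $1\otimes u$ through $p$, because $up=pq-pu$. The same happens for $x^4\otimes u$ and $x^5\otimes u$. This gives
$$r_0=(-x^5,\ x^3,\ \omega^2x^2),\quad r_1=(-x^6,\ \omega x^4,\ x^3),\quad r_2=(-x^7,\ \omega^2x^5,\ \omega x^4).$$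
We check $\Phi(r_i)=0$ using $up=pq-pu$ and $uq^j=\omega^jq^ju$.

- For $r_0$: $(1\otimes u)p=1\otimes(pq-pu)=x^5\otimes1-x^3\otimes u$, and $(x\otimes u)\omega^2q=x\otimes\omega^3qu=x^3\otimes u$. They sum to $x^5\otimes1$.
- For $r_1$: $(1\otimes u)\omega q^2=1\otimes\omega^3q^2u=x^4\otimes u$, and $(x\otimes u)p=x\otimes(pq-pu)=x^6\otimes1-x^4\otimes u$. They sum to $x^6\otimes1$.
- For $r_2$: $(1\otimes u)\omega^2qp=1\otimes\omega^3q\,up=1\otimes q(pq-pu)=x^7\otimes1-x^5\otimes u$, and $(x\otimes u)\omega q^2=x\otimes\omega^3q^2u=x^5\otimes u$. They sum to $x^7\otimes1$.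

**Step 3: the relations are independent.** We show that $r_0,r_1,r_2$ are right $K$-linearly independent, so that they span a free module. Let $r_0k+r_1k'+r_2k''=0$ with $k,k',k''\in K$. The first coordinate gives
$$k=-xk'-x^2k''.$$
Substitute this into the second coordinate, $x^3k+\omega x^4k'+\omega^2x^5k''=0$:
$$(\omega-1)x^4k'=(1-\omega^2)x^5k''.$$
As $(1-\omega^2)/(\omega-1)=-(1+\omega)=\omega^2$, this reads $x^4k'=\omega^2x^5k''=x^4\,\omega^2xk''$, and so $k'=\omega^2xk''$. Substitute into the third coordinate, $\omega^2x^2k+x^3k'+\omega x^4k''=0$: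
$$(1-\omega^2)x^3k'=(\omega^2-\omega)x^4k''.$$
As $(\omega^2-\omega)/(1-\omega^2)=-\omega/(1+\omega)=\omega^{-1}=\omega^2$, this reads $x^3k'=\omega^2x^4k''$. Now move the scalar past the *odd* power $x^3$: $\omega^2x^3=x^3\omega$. So $x^3k'=x^3\,\omega xk''$ and $k'=\omega xk''$. Comparing the two results, $(\omega^2-\omega)xk''=0$, so $k''=0$, then $k'=0$ and $k=0$.

**Remark (the twist).** Independence came only from $\sigma(\omega)\ne\omega$. Suppose we try the same formulas with a field $D$, $\sigma=1$ and some scalar $\omega\neq0$. Then $\tau$ respects the relation only if $vu-\omega uv=(1-\omega^2)vu$ vanishes, i.e. $\omega^2=1$; and the computation of (5) becomes $q^3=v^3+(1+\omega+\omega^2)v^2u$, so $q^3=p^2$ needs $1+\omega+\omega^2=0$. Together these give $\omega=-2$ and $4=1$: characteristic $3$ and $\omega=1$. In that case $r_0=(-x^5,x^3,x^2)$ and $r_1=(-x^6,x^4,x^3)$ satisfy $r_0x^3=r_1x^2$, and independence is lost exactly here.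

**Step 4: there are no other relations.** We count dimensions. Let $F=r_0K\oplus r_1K\oplus r_2K\subset\ker\Phi$. Grade $\Delta\oplus K\oplus K$ by $|x|=1$, with the generators of the second and third summands in degrees $2$ and $3$. Then $r_0,r_1,r_2$ are homogeneous of degrees $5,6,7$. Let $\kappa_n=\dim_DK_n$, which is $1$ for $n=0$ and $n\geq2$, and $0$ otherwise. In degree $n$ the right $D$-dimensions are

| $n$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | $\ge9$ |
|---|---|---|---|---|---|---|---|---|---|---|
| $1+\kappa_{n-2}+\kappa_{n-3}$ | 1 | 1 | 2 | 2 | 2 | 3 | 3 | 3 | 3 | 3 |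
| $\kappa_{n-5}+\kappa_{n-6}+\kappa_{n-7}$ | 0 | 0 | 0 | 0 | 0 | 1 | 1 | 2 | 2 | 3 |
| difference | 1 | 1 | 2 | 2 | 2 | 2 | 2 | 1 | 1 | 0 |

The first row is $\Delta\oplus K^2$, the second is $F$ (by Step 3), the third is the quotient. The total of the third row is $14$, so $(\Delta\oplus K^2)/F$ has $k$-dimension $28=\dim_kN$. Since $\Phi$ is onto and kills $F$, $\ker\Phi=F\cong K^3$, and
$$0\to K^3\to\Delta\oplus K^2\xrightarrow{\ \Phi\ }N\to0\tag{9}$$
is an exact sequence of right $K$-modules.

## 10. All endomorphisms of $N$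

**Proposition 4.** $\operatorname{End}_C(N)=L_D+I$, where $L_D=\{L_d:d\in D\}$ and $I=L_x\operatorname{End}_C(N)+\alpha\operatorname{Hom}_C(N,C)$.

*Proof.* The purpose of (9) is to lift maps. By adjunction, $\operatorname{End}_C(N)=\operatorname{Hom}_C(\Delta\otimes_KC,N)\cong\operatorname{Hom}_K(\Delta,N)$ via $F\mapsto f$, $f(\delta)=F(\delta\otimes1)$. The obstruction to lifting $f$ along $\Phi$ lies in $\operatorname{Ext}^1_K(\Delta,K^3)$, which is $0$ by Lemma 3(ii). So $f$ lifts to a map $\Delta\to\Delta\oplus K^2$. By Lemma 3(i) its first component is left multiplication by some $y\in\Delta$; let $h_0,h_1\in\operatorname{Hom}_K(\Delta,K)$ be the others. Then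
$$f(\delta)=y\delta\otimes1+(1\otimes u)h_0(\delta)+(x\otimes u)h_1(\delta).$$
Let $\tilde h_i:N\to C$, $\delta\otimes c\mapsto\psi(h_i(\delta))c$, and let $\lambda_u:C\to C$ be left multiplication by $u$; all are right $C$-linear. From $F(\delta\otimes c)=f(\delta)c$ we get
$$F=L_y+\alpha\lambda_u\tilde h_0+L_x\alpha\lambda_u\tilde h_1 .$$
The last two terms lie in $I$. Writing $y=d+xy'$ with $d\in D$, $y'\in\Delta$, we have $L_y=L_d+L_xL_{y'}\in L_D+I$. $\square$

## 11. The simple module $S$ and its Ext groups

Let $\Lambda=\operatorname{End}_C(C\oplus N)$, a finite-dimensional $k$-algebra. We apply Lemma 2 to (8), with $a=L_x$ and $D'=L_D$, and check its hypotheses one by one.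

**Step 1: $L_D$ is a division subring, and $\operatorname{End}_C(N)=L_D+I$.** The map $d\mapsto L_d$ is a ring homomorphism from the field $D$ to $\operatorname{End}_C(N)$, injective because $N\ne0$; so $L_D\cong D$. The second statement is Proposition 4.

**Step 2: $1_N\notin I$.** This ensures $S\ne0$. Suppose $1_N=L_xg+\alpha h$. Then $(L_x,\alpha)$ in (8) is a split epimorphism, so $N\oplus C\cong N\oplus N$, and Krull–Schmidt gives $C\cong N$. Compare tops. The ideal $x^2\Delta$ of $K$ acts as zero on $C/J$, because $\psi(x^2\Delta)\subset J$; so $C/J=D\cong K/x^2\Delta$ as a left $K$-module. Therefore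
$$N/NJ\cong N\otimes_CC/J=\Delta\otimes_KK/x^2\Delta\cong\Delta/\Delta x^2\Delta=\Delta/x^2\Delta,$$
of $k$-dimension $4$, whereas $C/J=D$ has $k$-dimension $2$. So $N\not\cong C$, a contradiction.

By Lemma 2(b), $S=\operatorname{End}_C(N)/I$ is a simple $\Lambda$-module, one-dimensional over $L_D\cong D$; thus $\dim_kS=2$.

**Step 3: $L_dL_x\in I$ for all $d\in D$.** This kills the differentials. Indeed $dx=x\sigma(d)$ in $\Delta$, so $L_dL_x=L_xL_{\sigma(d)}\in I$.

By Lemma 2(c), whose isomorphisms are $k$-linear here,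
$$\operatorname{Ext}^n_\Lambda(S,S)\cong S\quad(\dim_k=2)\ \text{ for }n=0,1,2,\qquad\operatorname{Ext}^n_\Lambda(S,S)=0\ \text{ for }n\ge3,$$
and $\operatorname{pd}S=2$. This proves Theorem A, and with it the last clause of Theorem B; the conjecture is false. $\blacksquare$
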